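\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Solvable $(n+1)$-Engel groups in which a normal closure\\ is not $n$-Engel}


\begin{abstract}
If the normal closure of every element of a group $G$ is $n$-Engel, then $G$ is $(n+1)$-Engel. We show that the converse fails for solvable groups: for $n=39$ and for every $n\ge 41$ there is a torsion-free nilpotent $(n+1)$-Engel group of derived length $3$ that contains an element whose normal closure is not $n$-Engel. There are also such finite $p$-groups, with $4$ generators, for every prime $p$. Derived length $3$ is the smallest possible. The groups are Baker--Campbell--Hausdorff groups of explicit Lie algebras, and the nontriviality of the critical commutator is deduced from a Lefschetz property of $\mathbb Q[D_1,D_2,D_3]/(D_1^r,D_2^r,D_3^r)$.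
\end{abstract}

\section{The question and the result}

For elements $x,y$ of a group put $x^y=y^{-1}xy$ and $(x,y)=x^{-1}y^{-1}xy$. Longer commutators are left-normed, $(x_1,\dots,x_k)=((x_1,\dots,x_{k-1}),x_k)$, and $(x,{}_k\,y)=(x,y,\dots,y)$ with $k$ copies of $y$. Group commutators are always written with round brackets; square brackets are reserved for Lie algebras. A group is \emph{$n$-Engel} if $(x,{}_n\,y)=1$ for all $x,y$; the variety of $n$-Engel groups is $E_n$, and $\mathfrak N_n$ is the variety of nilpotent groups of class at most $n$. For a class $\mathcal X$ of groups, $L(\mathcal X)$ is the class of all groups $G$ in which the normal closure $a^G$ of each element $a$ is an $\mathcal X$-group. Then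
\[
L(\mathfrak N_n)\subseteq L(E_n)\subseteq E_{n+1}.
\]
The first inclusion holds because groups of class at most $n$ are $n$-Engel. For the second, let $G\in L(E_n)$ and $x,a\in G$. Both $a$ and $(x,a)=(a^{-1})^x a$ lie in $a^G$, so $(x,{}_{n+1}\,a)=((x,a),{}_n\,a)=1$.

We treat the following question, Open Question~13 of \cite{talk}: \emph{if $G$ is a solvable $(n+1)$-Engel group, must $G$ lie in $L(E_n)$?}

Since $a^x=a\,(x,a)^{-1}$, the group $a^G$ is generated by $a$ and the commutators $c=(x,a)$, $x\in G$. The $(n+1)$-Engel law says that $(c,{}_n\,a)=1$ for each \emph{single} commutator $c=(x,a)$. Membership in $L(E_n)$ requires $(u,{}_n\,a)=1$ also for \emph{products} $u$ of such commutators, and more. The map $u\mapsto(u,a)$ is in general not a homomorphism, so this is, a priori, an extra demand. In metabelian groups it costs nothing. This is known; we include the short proof.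

\begin{proposition}\label{prop:metab}
Every metabelian $(n+1)$-Engel group lies in $L(\mathfrak N_n)$, hence in $L(E_n)$.
\end{proposition}

\begin{proof}
Write $A=G'$ additively, as a right module for $\mathbb Z[G/A]$, so that $(c,g)=c(g-1)$ for $c\in A$, $g\in G$. Let $a\in G$. Every conjugate of $a$ has the form $a^g=ac_g$ with $c_g=(a,g)\in A$, and acts on $A$ as $a$ does. For $c,d\in A$,
\[
(ac,ad)=c^{-1}a^{-1}d^{-1}\,c\,a\,d=c^{-1}\,(d^{-1}c)^a\,d,
\]
which is $(c-d)(a-1)$ in additive notation. Hence
\[
(a^{g_0},a^{g_1},\dots,a^{g_n})=(c_{g_0}-c_{g_1})(a-1)^n .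
\]
Now $c_g=(a,g)=-(g,a)$ and $(g,a)(a-1)^n=(g,{}_{n+1}\,a)=0$, so all these commutators vanish. If a group is generated by a set $Y$, its $(n+1)$st lower central term is the normal closure of the left-normed commutators of length $n+1$ in elements of $Y$. So $a^G$ has class at most $n$.
\end{proof}

One may thus hope for a positive answer in general. It is known that the stronger conclusion $G\in L(\mathfrak N_n)$ does not survive in derived length $3$: there are solvable $(p+k)$-Engel groups $M_{p,k}$ ($p$ prime, $p>k\ge2$), of derived length $\lfloor\log_2k\rfloor+2$, containing an element whose normal closure is not nilpotent. These groups nevertheless lie in $L(E_{p+k-1})$. Our result is that the weaker conclusion fails as well.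

\begin{theorem}\label{thm:main}
Let $n\ge 41$ or $n=39$.
\begin{enumerate}
\item[(a)] There is a torsion-free nilpotent group $G$, of derived length exactly $3$ and class at most $n+5$, which is $(n+1)$-Engel and contains elements $a$ and $u\in a^G$ with $(u,{}_n\,a)\ne1$. Hence $a^G$ is not $n$-Engel and $G\notin L(E_n)$.
\item[(b)] For every prime $p$ there is a finite $p$-group, generated by $4$ elements and of derived length exactly $3$, which is $(n+1)$-Engel but not in $L(E_n)$.
\end{enumerate}
\end{theorem}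

By Proposition~\ref{prop:metab} derived length $3$ is the least possible. We do not claim that the condition on $n$ is sharp; it is what the two inequalities \eqref{eq:r} below require.

The element $u$ is a product of just two elements of $a^G$. Section~\ref{sec:two} computes $(u,{}_n\,a)$ in the smallest model. It finds that there the lowest part of this commutator agrees, up to a multiple of a high power of $D$, with a relation forced by the Engel law, and it explains how a third variable can separate the two. Sections~\ref{sec:algebra} and~\ref{sec:engel} build the group, Section~\ref{sec:relations} computes the relations that the Engel law imposes, Section~\ref{sec:lefschetz} shows that they do not kill the critical element, and Section~\ref{sec:proof} concludes. Throughout, $m=n+1$.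

\section{Two strands, and why a third is needed}\label{sec:two}

This section is motivation, except that the formulas \eqref{eq:strand} and \eqref{eq:product} will be used again. Let $V_i=\mathbb Q[D_i]/(D_i^{r})$ for $i=1,2$, with $r\ge m+2$ in this section only. Let $g_i=1\in V_i$ and $J=V_1\oplus V_2\oplus(V_1\otimes V_2)$, a Lie algebra of class $2$ in which the only brackets are $[v_1,v_2]=v_1\otimes v_2=-[v_2,v_1]$. Multiplication by $D_1$, $D_2$ and $D=D_1+D_2$ on the three summands is a derivation $\partial$ of $J$, and $\alpha=e^\partial$ is an automorphism. The product $X*Y=X+Y+\frac12[X,Y]$ makes $J$ a group $N$ with identity $0$ and inverse $-X$. We work in the semidirect product of $N$ with an infinite cyclic group $\langle a\rangle$ acting by $X^a=\alpha X$. The operator $\delta=\alpha-1$ is multiplication by $t_1=e^{D_1}-1$, $t_2=e^{D_2}-1$, $t=e^D-1$ on the summands, and $1+t=(1+t_1)(1+t_2)$.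

Since $(X,a)=(-X)*\alpha X=\delta X-\frac12[X,\delta X]$, induction on $l$ gives
\begin{equation}\label{eq:toyit}
(X,{}_l\,a)=\delta^lX+Q_l(X),\qquad Q_l(X)=-\frac12\sum_{b=0}^{l-1}\delta^{\,l-1-b}[\delta^bX,\delta^{b+1}X].
\end{equation}
The quadratic term measures the failure of $X\mapsto(X,a)$ to be a homomorphism. Let $v\in V_1$, $w\in V_2$, and write $\xi=t_1$, $\eta=t_2$, $\tau=t=\xi+\eta+\xi\eta$. Then $[\delta^bv,\delta^{b+1}w]+[\delta^bw,\delta^{b+1}v]=(\xi^b\eta^{b+1}-\xi^{b+1}\eta^b)[v,w]$, so
\begin{equation}\label{eq:strand}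
Q_l(v+w)=-\frac12(\eta-\xi)\sum_{b=0}^{l-1}\tau^{\,l-1-b}(\xi\eta)^b\,[v,w].
\end{equation}
For the product $u=v*w=v+w+\frac12[v,w]$ there is the extra term $\frac12\tau^l[v,w]$. We combine it with the summand $b=0$, using $\tau-\eta+\xi=\xi(2+\eta)$; the part of $(u,{}_l\,a)$ in $V_1\otimes V_2$ is
\begin{equation}\label{eq:product}
\Big(\tau^{\,l-1}\xi\big(1+\tfrac12\eta\big)-\frac12(\eta-\xi)\sum_{b=1}^{l-1}\tau^{\,l-1-b}(\xi\eta)^b\Big)[v,w].
\end{equation}

\emph{The test element.} Take $v=(g_1,a)=t_1g_1$, $w=(g_2,a)=t_2g_2$ and $l=m-1=n$. As $[v,w]=t_1t_2\,g_1\otimes g_2$ has lowest degree $2$, the summand for $b\ge1$ in \eqref{eq:product} has no terms of degree below $(m-2-b)+(2b+1)+2=m+1+b$. The lowest part of \eqref{eq:product} is therefore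
\[
D^{m-2}D_1^2D_2\;g_1\otimes g_2\qquad\text{in degree }m+1 .
\]

\emph{The Engel relation.} If the quotient by a graded ideal is to be $m$-Engel, every homogeneous component of $(g_1+g_2,{}_m\,a)$ must vanish in it. By \eqref{eq:strand} with $l=m$, the coefficient of $g_1\otimes g_2$ is $-\frac12(t_2-t_1)\sum_bt^{m-1-b}(t_1t_2)^b$. The summand $b=0$ is divisible by $D^{m-1}$, the summands with $b\ge2$ start in degree at least $m+2$, and in degree $m+1$ there remains, modulo $D^{m-1}$,
\[
-\tfrac12D^{m-2}D_1D_2(D_2-D_1)\equiv-D^{m-2}D_1^3\pmod{D^{m-1}} .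
\]

Modulo $D$ we have $D_2\equiv-D_1$, so $D_1^2D_2\equiv-D_1^3$: up to multiples of $D^{m-1}$, the test element \emph{is} the Engel relation. With two strands the two cannot be separated in this way, because modulo $D=D_1+D_2$ only one variable is left and all cubic forms are proportional.

\emph{A third strand.} Now take three variables, $D=D_1+D_2+D_3$, and let the second strand be $w\in V_2\otimes V_3$, on which $\partial$ acts as $D_2+D_3$. The analogous Engel relation involves only $D_1$ and $D_2+D_3\equiv-D_1$, and in degree $m+1$ it is again a multiple of $D^{m-2}D_1^3$ modulo $D^{m-1}$. But the test element built from $w=((g_2,a),g_3)=t_2\,g_2\otimes g_3$ becomes, up to sign, $D^{m-2}D_1^2D_2$, and modulo $D$ the variables $D_1$ and $D_2$ are independent. This is the whole idea. Three points need care.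
\begin{itemize}
\item The Engel law must hold for all pairs of elements, not only for $y=a$. This gives seven families of relations, and some of them become divisible by a high power of $D$ only after multiplication by linear forms such as $D_1$ or $D_2+D_3$.
\item The Engel law also has components in $V_i$ and in $V_i\otimes V_j$, such as $t_i^mg_i$. We truncate, $D_i^r=0$ with $2r\le m$, so that these vanish for degree reasons. Three variables still leave room up to degree $3r-3$, and this must exceed $m$ by a margin.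
\item In the truncated ring we can conclude $\Psi=0$ from $D^{s}\Psi=0$ only if multiplication by $D^s$ is injective in the relevant degree. This is the Lefschetz property.
\end{itemize}

\section{The Lie algebra and the groups}\label{sec:algebra}

Let $m=n+1$, so $m\ge42$ or $m=40$, and fix an integer $r$ with
\begin{equation}\label{eq:r}
\frac{m+20}{3}\le r\le\frac m2 .
\end{equation}
Such $r$ exists: for $m=40,42,43,44,45$ take $r=20,21,21,22,22$, and for $m\ge46$ the interval has length $(m-40)/6\ge1$. (For $m=41$ and for $m\le39$ there is none.) Clearly $r\ge20$. Throughout, $(i,j,k)$ denotes a cyclic permutation of $(1,2,3)$.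

\paragraph{The ring.} Let $P=\mathbb Q[D_1,D_2,D_3]$ and $R=P/(D_1^r,D_2^r,D_3^r)$, graded by degree, with homogeneous parts $P_d$, $R_d$, and $R_{\ge d}=\bigoplus_{c\ge d}R_c$. Put $D_{jk}=D_{kj}=D_j+D_k$ and $D=D_1+D_2+D_3$, so $D_{jk}=D-D_i$. With $\phi(z)=(e^z-1)/z=1+\frac z2+\cdots$ put
\[
t_i=e^{D_i}-1=D_i\phi(D_i),\quad t_{jk}=e^{D_{jk}}-1=D_{jk}\phi(D_{jk}),\quad t=e^D-1=D\phi(D).
\]
All factors $\phi(\cdot)$ are units of $R$. We shall use
\begin{equation}\label{eq:t}
1+t=(1+t_i)(1+t_{jk}),\qquad t_i^m=0,\qquad t_{jk}^m=0\quad\text{in }R.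
\end{equation}
The last two hold because $m\ge r$, and because $t_{jk}^m$ has only terms of degree at least $m$ in $D_j,D_k$, whereas monomials in $D_j,D_k$ of degree greater than $2r-2$ vanish and $2r-2\le m-2$.

\paragraph{The Lie algebra $J$.} Let $V_i=\mathbb Q[D_i]/(D_i^r)$ and $g_i=1\in V_i$; identify $V_1\otimes V_2\otimes V_3$ with $R$. Let $E$ be the $2$-dimensional $\mathbb Q$-space spanned by $e_1,e_2,e_3$ with the single relation $e_1+e_2+e_3=0$. Put $J=J_1\oplus J_2\oplus J_3$,
\[
J_1=V_1\oplus V_2\oplus V_3,\qquad J_2=\bigoplus_{(i,j,k)}V_i\otimes V_j,\qquad J_3=E\otimes R,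
\]
with brackets
\[
[v_i,v_j]=v_i\otimes v_j,\qquad[v_i\otimes v_j,v_k]=v_iv_jv_k\,e_k
\]
extended by antisymmetry, all other brackets being zero. Call $V_i$, $V_i\otimes V_j$ and $J_3$ the \emph{tensor components} of $J$, with index sets $\{i\}$, $\{i,j\}$, $\{1,2,3\}$. A bracket of two components with intersecting index sets is zero (``\emph{repeated indices vanish}''). So the only nontrivial Jacobi identity is the one for $v_1,v_2,v_3$, and it reads $e_1+e_2+e_3=0$. This is why $E$ appears: $J$ is modeled on the multilinear part of the free Lie algebra in three letters. Thus $J$ is a Lie algebra of class at most $3$, $J_3$ is central, $[J,J]\subseteq J_2+J_3$, and $J_2+J_3$ is abelian. Note the sign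
\begin{equation}\label{eq:sign}
[g_i,\,g_j\otimes g_k]=-e_i .
\end{equation}
We say that $J_s$ has \emph{$S$-degree} $s$; \emph{degree} always refers to the $D_i$. An element has \emph{order at least $d$} if its components of degree less than $d$ vanish. The top degree is $r-1$ on $J_1$ and $2r-2\le m-2$ on $J_2$. For any commutative $\mathbb Q$-algebra $B$ and $p_i\in B$ we have $\sum_ip_ie_i=0$ in $E\otimes B$ if and only if $p_1=p_2=p_3$.

\paragraph{The groups.} Let $\partial$ be multiplication by $D_i$ on $V_i$, by $D_{ij}$ on $V_i\otimes V_j$ and by $D$ on $J_3$. This is a derivation of $J$. Let $\mathfrak g=J\rtimes\mathbb Q\partial$ with $[X,\partial]=\partial X$. Giving weight $1$ to $\partial$ and weight $s+d$ to the degree-$d$ part of $J_s$ makes $\mathfrak g$ a finite-dimensional Lie algebra graded by positive integers, hence nilpotent. Recall that the Baker--Campbell--Hausdorff (BCH) product $*$ makes the set $\mathfrak g$ a group, with identity $0$, inverse $-X$ and powers $X^q=qX$. This also defines $X^q$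 for $q\in\mathbb Q$. We call this group $\tilde G$. Subalgebras and ideals of $\mathfrak g$ are subgroups and normal subgroups, BCH groups of quotients are the corresponding quotient groups, and nilpotency class and commutativity are preserved. Let $N=(J,*)$, a normal subgroup of class at most $3$, and let $a$ be the element $\partial$ of $\tilde G$. Every element of $\tilde G$ is $a^q*x$ with $q\in\mathbb Q$, $x\in N$. For $X,Y,\nu\in J$,
\[
X*Y=X+Y+\tfrac12[X,Y]+\tfrac1{12}[X,[X,Y]]+\tfrac1{12}[Y,[Y,X]],
\]
\[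
X^\nu=(-\nu)*X*\nu=X+[X,\nu]+\tfrac12[[X,\nu],\nu],\qquad X^a=\alpha X,\quad\alpha=e^\partial .
\]
The operator $\delta=\alpha-1$ is multiplication by $t_i$, $t_{ij}$, $t$ on the tensor components. It raises order by at least $1$.

\begin{lemma}\label{lem:quot}
Let $U\subseteq J_3$ be a graded $R$-submodule containing $E\otimes R_{\ge m+2}$. Then $U$ is an ideal of $\mathfrak g$, and $\tilde G/U$ is a torsion-free nilpotent group of class at most $m+4=n+5$ and derived length at most $3$.
\end{lemma}

\begin{proof}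
We have $[U,J]=0$ and $[U,\partial]=DU\subseteq U$. So $\tilde G/U$ is the BCH group of the rational Lie algebra $\mathfrak g/U$, and it is torsion-free because $X^q=qX$. The weights occurring in $\mathfrak g/U$ are $1$ for $\partial$, at most $r$ on $J_1$, at most $2r\le m$ on $J_2$ and at most $3+(m+1)$ on $J_3/U$; the class is at most the top weight. Finally, $\tilde G/N$ is abelian, $N'\subseteq J_2+J_3$, and $J_2+J_3$ is abelian.
\end{proof}

\section{Reduction of the Engel law and the definition of $U$}\label{sec:engel}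

The plan is to write $m$-fold commutators $(X,{}_m\,y)$ explicitly, to observe that the essential ones lie in $J_3$, and to let $U$ be the submodule of $J_3$ that they generate.

\subsection{Reduction to $y=a*\nu$}
Let $U$ be a graded $R$-submodule of $J_3$; as in Lemma~\ref{lem:quot} it is an ideal of $\mathfrak g$. For $y\in\tilde G$ let $f_y(X)=(X,y)$, a map $J\to J$, and let $f_y^l$ be its $l$-fold iterate.

\begin{lemma}\label{lem:red}
If $f_y^m(X)\in U$ for all $X\in J$ and all $y=a*\nu$ with $\nu\in J$, then $\tilde G/U$ is $m$-Engel.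
\end{lemma}

\begin{proof}
Let $x,y\in\tilde G$, $y=a^s*\nu$ with $s\in\mathbb Q$, $\nu\in J$. If $s=0$, then $(x,y)$ and $y$ lie in $N$, which has class at most $3$, so $(x,{}_4\,y)=1$, and $m\ge4$. Let $s\ne0$. The map $\Lambda_s$ that multiplies degree-$d$ elements of $J$ by $s^d$ and sends $\partial$ to $s\partial$ is an automorphism of $\mathfrak g$, hence of $\tilde G$. It preserves $J$ and the graded subspace $U$, and it maps $a$ to $a^s$. Applying $\Lambda_s^{-1}$ we may assume $s=1$. Then $x=y^q*x'$ with $q\in\mathbb Q$ and $x'\in N$, since $y\equiv a$ modulo $N$. As $y^q$ commutes with $y$, $(x,y)=(x',y)$ and $(x,{}_m\,y)=f_y^m(x')\in U$.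
\end{proof}

(The rational powers and the scaling $\Lambda_s$ are the reason for working over $\mathbb Q$.)

\subsection{Iterating $f_y$}
Let $y=a*\nu$. Conjugation by $y$ is the linear map $\beta Z=(\alpha Z)^\nu$ of $J$; put $\varepsilon=\beta-1$. Inserting $-X$ and $X+\varepsilon X$ in the BCH formula gives
\[
f_y(X)=(-X)*(X+\varepsilon X)=\varepsilon X-\tfrac12[X,\varepsilon X]+\tfrac16[X,[X,\varepsilon X]]+\tfrac1{12}[\varepsilon X,[X,\varepsilon X]].
\]
Here the two cubic BCH terms are $\frac1{12}[X,[X,\varepsilon X]]$ and $\frac1{12}[X+\varepsilon X,[X,\varepsilon X]]$. The map $\varepsilon$ preserves $J_2+J_3$ and $J_3$. We claim $f_y^l(X)=\varepsilon^lX+Q_l+C_l$ with $Q_l\in J_2+J_3$, $C_l\in J_3$ and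
\begin{equation}\label{eq:iter}
Q_l=-\frac12\sum_{b=0}^{l-1}\varepsilon^{l-1-b}[\varepsilon^bX,\varepsilon^{b+1}X],\qquad C_l=\sum_{b=0}^{l-1}\varepsilon^{l-1-b}c_b,
\end{equation}
\begin{equation}\label{eq:c}
\begin{aligned}
c_b={}&-\tfrac12\big([\varepsilon^bX,\varepsilon Q_b]+[Q_b,\varepsilon^{b+1}X]\big)+\tfrac16[\varepsilon^bX,[\varepsilon^bX,\varepsilon^{b+1}X]]\\
&+\tfrac1{12}[\varepsilon^{b+1}X,[\varepsilon^bX,\varepsilon^{b+1}X]].
\end{aligned}
\end{equation}
This is clear for $l=0$, with $Q_0=C_0=0$. For the inductive step apply $f_y$ to $\varepsilon^lX+Q_l+C_l$. The linear term gives $\varepsilon^{l+1}X+\varepsilon Q_l+\varepsilon C_l$. Since $C_l$ and $\varepsilon C_l$ are central and $[Q_l,\varepsilon Q_l]=0$, the quadratic term gives $-\frac12[\varepsilon^lX,\varepsilon^{l+1}X]$ and the first part of $c_l$. In the cubic terms $Q_l$ and $\varepsilon Q_l$ do not contribute: a bracket with an inner entry in $J_2+J_3$ has inner value in the central $J_3$, and an outer entry in $J_2+J_3$ is bracketed with an element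 of the abelian $J_2+J_3$.

\subsection{Sorting by $S$-degree}
Write $X=X_1+X_2+X_3$ and $\nu=\nu_1+\nu_2+\nu_3$ by $S$-degree. Then
\[
\varepsilon=\delta+\beta_1+\beta_2,\qquad\beta_1Z=[\alpha Z,\nu_1],\qquad\beta_2Z=[\alpha Z,\nu_2]+\tfrac12[[\alpha Z,\nu_1],\nu_1],
\]
since operators raising $S$-degree by $3$ or more are zero. The maps $\beta_1,\beta_2$ do not lower order.

\begin{lemma}\label{lem:J3}
$f_y^m(X)\in J_3$ for all $X\in J$ and $y=a*\nu$.
\end{lemma}

\begin{proof}
We use that $J_1$ vanishes in degrees at least $r$ and $J_2$ in degrees greater than $m-2$. The part of $S$-degree $1$ is $\delta^mX_1=0$. The part of $\varepsilon^mX$ of $S$-degree $2$ consists of $\delta^mX_2$ and of terms with one $\beta_1$ and $m-1$ factors $\delta$, applied to $X_1$. These have order at least $m-1$, so they vanish. In the part of $Q_m$ of $S$-degree $2$, $\varepsilon$ acts as $\delta$, and the $b$-th summand has order at least $(m-1-b)+b+(b+1)\ge m$, so it vanishes. Finally $C_m\in J_3$.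
\end{proof}

This is where $2r\le m$ is used; without it the Engel law would impose relations in $J_2$ as well.

The value $f_y^m(X)\in J_3$ has $S$-degree $3$, so the inputs $X_s,\nu_s$ used in each of its terms have total $S$-degree $3$. As $\varepsilon^mX$, $Q_m$, $C_m$ are respectively linear, quadratic and cubic in $X$, there are exactly seven kinds of terms:
\[
\begin{array}{ll}
\text{from }\varepsilon^mX: & X_3;\qquad X_2,\nu_1;\qquad X_1,\nu_2;\qquad X_1,\nu_1,\nu_1;\\
\text{from }Q_m: & X_1,X_2;\qquad X_1,X_1,\nu_1;\\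
\text{from }C_m: & X_1,X_1,X_1.
\end{array}
\]
Decompose the inputs into tensor components and expand. Terms with a repeated index vanish, so each kind is a sum of multilinear components in which each of the indices $1,2,3$ occurs exactly once. Such a component is a sum of compositions of brackets of tensor components with disjoint index sets and of multiplications by polynomials in the $D$'s. So it commutes with multiplication by $D_i$ on the input that carries the index $i$, and it is determined by its value at the generators $g_i$, $g_j\otimes g_k$ (and $e\in E$ for $X_3$). Its general value is an element of $R$ times this one. Let the following vectors of $E\otimes R$ be these values.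
\begin{center}
\begin{tabular}{lll}
vector & inputs (all others $0$) & part of $f_y^m(X)$\\ \hline
$\zeta_1(e)$ & $X_3=e\in E$ & $\varepsilon^mX$\\
$\zeta_2^i$ & $X_2=g_j\otimes g_k,\ \nu_1=g_i$ & $\varepsilon^mX$, linear in $\nu_1$\\
$\zeta_3^i$ & $X_1=g_i,\ \nu_2=g_j\otimes g_k$ & $\varepsilon^mX$, linear in $\nu_2$\\
$\zeta_4^i$ & $X_1=g_i,\ \nu_1=g_j+g_k$ & $\varepsilon^mX$, quadratic in $\nu_1$\\
$\zeta_5^i$ & $X_1=g_i,\ X_2=g_j\otimes g_k$ & $Q_m$, without $\nu$\\
$\zeta_6^k$ & $X_1=g_i+g_j,\ \nu_1=g_k$ & $Q_m$, linear in $\nu_1$\\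
$\zeta_7$ & $X_1=g_1+g_2+g_3$ & $C_m$
\end{tabular}
\end{center}

\begin{definition}
$U$ is the $R$-submodule of $E\otimes R$ generated by $E\otimes R_{\ge m+2}$ and all homogeneous components of all vectors $\zeta_1(e),\zeta_2^i,\zeta_3^i,\zeta_4^i,\zeta_5^i,\zeta_6^k,\zeta_7$. Put $G=\tilde G/U$.
\end{definition}

\begin{proposition}\label{prop:engel}
$G$ is $m$-Engel, that is, $(n+1)$-Engel.
\end{proposition}

\begin{proof}
$U$ is graded, and by the discussion above it contains $f_y^m(X)$ for all $X\in J$ and $y=a*\nu$. Apply Lemma~\ref{lem:red}.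
\end{proof}

\section{The relations}\label{sec:relations}

For a vector $\zeta\in E\otimes R$ let $\zeta_d$ (after other subscripts: $\zeta_{5,d}^i$, \dots) be its component of degree $d$, and similarly for elements of $R$. The ideals $D^sR$ are graded. So a congruence modulo $D^sR\otimes E$ may be read degree by degree; in particular, if $q\in P$ is homogeneous and $q\zeta\in D^sR\otimes E$, then $q\zeta_d\in D^sR\otimes E$ for all $d$. Our aim is to describe the elements of $U$ of degree $m+1$ after multiplication by a fixed product $\Delta$ of linear forms and modulo $D^{m-1}R\otimes E$; this is Proposition~\ref{prop:shape}.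

\subsection{The relations linear in $X$}

\begin{lemma}\label{lem:lin}
The vectors $\zeta_1(e)$, $D_i\zeta_2^i$, $D_{jk}\zeta_3^i$ and $D_jD_kD_{jk}\zeta_4^i$ lie in $D^mR\otimes E$. Moreover, $t_{jk}\zeta_3^i=-t^me_i$.
\end{lemma}

\begin{proof}[Proof for $\zeta_1,\zeta_2,\zeta_3$]
First, $\zeta_1(e)=t^me=D^m\phi(D)^me$. Next, one factor $\varepsilon$ is $\beta_1$ and the others are $\delta$:
\[
\zeta_2^i=\sum_{b=0}^{m-1}\delta^{m-1-b}[\alpha\delta^b(g_j\otimes g_k),g_i]=\sum_{b=0}^{m-1}t^{m-1-b}(1+t_{jk})t_{jk}^b\,e_i .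
\]
By \eqref{eq:t}, $(1+t_{jk})t_i=t-t_{jk}$. Hence $t_i\zeta_2^i=(t^m-t_{jk}^m)e_i=t^me_i$, and $D_i\zeta_2^i=\phi(D_i)^{-1}t^me_i$. Similarly, by \eqref{eq:sign},
\[
\zeta_3^i=-\sum_{b=0}^{m-1}t^{m-1-b}(1+t_i)t_i^b\,e_i,
\]
and $(1+t_i)t_{jk}=t-t_i$ gives $t_{jk}\zeta_3^i=-(t^m-t_i^m)e_i=-t^me_i$. As $\phi(D_{jk})$ is a unit, $D_{jk}\zeta_3^i\in D^mR\otimes E$.
\end{proof}

The vectors $\zeta_4$ and $\zeta_6$ would be unpleasant to expand. We obtain them by comparing $a*\nu$ with a conjugate of $a$.

\begin{lemma}[Conjugation trick]\label{lem:conj}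
Let $\theta\in J_1$ and $\nu=(-\alpha\theta)*\theta$. Then $a^\theta=a*\nu$, and $f_{a*\nu}^m(X)=f_a^m(X^{-\theta})$ for all $X\in J$, where $X^{-\theta}=\theta*X*(-\theta)=X-[X,\theta]+\frac12[[X,\theta],\theta]$.
\end{lemma}

\begin{proof}
$a^\theta=(-\theta)*a*\theta=a*(-\theta)^a*\theta=a*\nu$. Conjugating, $(X,{}_m\,a^\theta)=(X^{-\theta},{}_m\,a)^{\theta}$. By Lemma~\ref{lem:J3} the inner commutator lies in $J_3$, which is central in $N$, so the outer conjugation may be dropped.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:lin} for $\zeta_4$]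
Take $X=g_i$ and $\theta=g_j+g_k$. Then
\[
\nu=-\delta\theta-\tfrac12[\delta\theta,\theta],\qquad[\delta\theta,\theta]=(t_j-t_k)\,g_j\otimes g_k,
\]
as cubic terms repeat an index. We compare the two sides of Lemma~\ref{lem:conj}. On the left $X=X_1=g_i$. Terms quadratic or cubic in $X$ repeat $i$, so only the kinds $X_1,\nu_2$ and $X_1,\nu_1,\nu_1$ occur, giving $-\frac12(t_j-t_k)\zeta_3^i+t_jt_k\zeta_4^i$. On the right $\nu=0$ and all components of $X^{-\theta}$ carry the index $i$, so only the kind $X_3$ occurs. Thus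
\[
t_jt_k\,\zeta_4^i-\tfrac12(t_j-t_k)\,\zeta_3^i=\tfrac12t^m[[g_i,\theta],\theta].
\]
Multiplying by $t_{jk}$ and using $t_{jk}\zeta_3^i=-t^me_i$ gives $t_jt_kt_{jk}\zeta_4^i\in D^mR\otimes E$. The factors $\phi(\cdot)$ are units.
\end{proof}

\subsection{The relations $\zeta_5$}
Formula \eqref{eq:strand} holds, by the same computation, for $v\in V_i$ and $w\in V_j\otimes V_k$, with $\xi=t_i$, $\eta=t_{jk}$, $\tau=t$. As $[g_i,g_j\otimes g_k]=-e_i$,
\begin{equation}\label{eq:psi}
\zeta_5^i=\tfrac12\psi_ie_i,\qquad\psi_i=(t_{jk}-t_i)\sum_{l=0}^{m-1}t^{m-1-l}(t_it_{jk})^l .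
\end{equation}

\begin{lemma}\label{lem:psi}
$\psi_{i,d}=0$ for $d<m$, and modulo $D^{m-1}R$
\[
\psi_{i,m}\equiv0,\qquad\psi_{i,m+1}\equiv2D^{m-2}D_i^3,\qquad\psi_{i,m+2}\equiv-2D^{m-3}D_i^5+5D^{m-2}D_i^4 .
\]
\end{lemma}

\begin{proof}
The $l$-th summand has order at least $(m-1-l)+2l+1=m+l$, so only $l\le2$ matter. Write $x=D_i$ and $y=D_{jk}=D-x$.

$l=0$: the summand is divisible by $t^{m-1}$, so it lies in $D^{m-1}R$.

$l=1$: up to terms of relative degree at least $2$, $t_it_{jk}=xy(1+\frac{x+y}2)$ and $t_{jk}-t_i=(y-x)(1+\frac{x+y}2)$, so $t_it_{jk}(t_{jk}-t_i)=xy(y-x)(1+D+\cdots)$. Further $t^{m-2}=D^{m-2}(1+\frac{m-2}2D+\cdots)$. The terms of relative degree $1$ contain an extra factor $D$, so the summand is $D^{m-2}xy(y-x)$ modulo $D^{m-1}R+R_{\ge m+3}$. As $y\equiv-x\pmod D$, we have $xy(y-x)\equiv2x^3\pmod D$.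

$l=2$: the summand is $D^{m-3}x^2y^2(y-x)$ modulo $R_{\ge m+3}$, and
\[
x^2(D-x)^2(D-2x)=-2x^5+5Dx^4-4D^2x^3+D^3x^2 .\qedhere
\]
\end{proof}

In particular, modulo $D^{m-1}R\otimes E$: $\zeta_{5,d}^i\equiv0$ for $d\le m$, and $\zeta_{5,m+1}^i\equiv D^{m-2}D_i^3e_i$.

\subsection{The relations $\zeta_6$}
Apply Lemma~\ref{lem:conj} with $X=g_i+g_j$ and $\theta=g_k$. Then $\nu=-\delta g_k=-t_kg_k$, because $V_k$ is abelian, and
\[
X^{-\theta}=X-[X,g_k]=g_i+g_j+g_k\otimes g_i-g_j\otimes g_k ,
\]
further terms repeating $k$. On the left $X=X_1$ and $\nu=\nu_1$; the kind $X_1,\nu_1,\nu_1$ repeats $k$, the kind $X_1,X_1,X_1$ repeats $i$ or $j$, and $X_1,X_1,\nu_1$ gives $-t_k\zeta_6^k$. On the right $\nu=0$ and $X_3=0$, the cubic kind again repeats an index, and the kind $X_1,X_2$ gives $-\zeta_5^i+\zeta_5^j$. Hence $t_k\zeta_6^k=\zeta_5^i-\zeta_5^j$, that is,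
\[
D_k\zeta_6^k=\tfrac12\phi(D_k)^{-1}(\psi_ie_i-\psi_je_j),\qquad \phi(D_k)^{-1}=1-\tfrac12D_k+\cdots .
\]
The factor $D_k$ shifts degrees by one, so the second-order part $\psi_{i,m+2}$, with its factor $D^{m-3}$ only, enters into $\zeta_6$ in the critical degree $m+1$. This is why it had to be computed. By Lemma~\ref{lem:psi}, modulo $D^{m-1}R\otimes E$,
\begin{equation}\label{eq:z6}
\begin{aligned}
D_k\zeta_{6,d}^k&\equiv0\quad(d<m),\qquad D_k\zeta_{6,m}^k\equiv D^{m-2}(D_i^3e_i-D_j^3e_j),\\
D_k\zeta_{6,m+1}^k&\equiv-D^{m-3}(D_i^5e_i-D_j^5e_j)+\tfrac52D^{m-2}(D_i^4e_i-D_j^4e_j)\\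
&\qquad-\tfrac12D_kD^{m-2}(D_i^3e_i-D_j^3e_j).
\end{aligned}
\end{equation}

\subsection{The relation $\zeta_7$}

\begin{lemma}\label{lem:z7}
Modulo $D^{m-1}R\otimes E$: $\zeta_{7,d}\equiv0$ for $d\le m$, and, with indices modulo $3$,
\[
\zeta_{7,m+1}\equiv-\tfrac12D^{m-2}\sum_iD_i^2(D_{i+1}-D_{i+2})e_i .
\]
\end{lemma}

\begin{proof}
Let $X=g_1+g_2+g_3$, $\varepsilon=\delta$, $\zeta_7=\sum_b\delta^{m-1-b}c_b$. The summand $b=0$ is $t^{m-1}c_0\in D^{m-1}R\otimes E$. By \eqref{eq:iter}, $Q_b$ has order at least $b$. Hence the terms of $\delta^{m-1-b}c_b$ containing $Q_b$ have order at least $(m-1-b)+(2b+1)=m+b$, and the triple brackets have order at least $(m-1-b)+(3b+1)=m+2b$. So modulo $D^{m-1}R\otimes E+E\otimes R_{\ge m+2}$ only the terms with $Q_1=-\frac12[X,\delta X]$ in $c_1$ remain, and only their lowest parts. With $Z=[X,\partial X]$ they are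
\[
\tfrac14D^{m-2}\big([\partial X,\partial Z]+[Z,\partial^2X]\big).
\]
Since $\partial$ is a derivation, $[\partial X,\partial Z]=D[\partial X,Z]-[\partial^2X,Z]$, so this is $-\frac12D^{m-2}[\partial^2X,Z]$ modulo $D^{m-1}R\otimes E$, and it has degree $m+1$. The $V_j\otimes V_k$-component of $Z$ is $(D_k-D_j)\,g_j\otimes g_k$, and \eqref{eq:sign} gives $[\partial^2X,Z]=\sum_iD_i^2(D_j-D_k)e_i$ with $j=i+1$, $k=i+2$.
\end{proof}

\subsection{The shape of $U$ in degree $m+1$}

\begin{proposition}\label{prop:shape}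
Put $\Delta=D_1D_2D_3D_{12}D_{13}D_{23}$. For every homogeneous $z\in U$ of degree $m+1$ there are $A\in P_8\otimes E$, numbers $a_i,b,c_k\in\mathbb Q$ and linear forms $\ell_k\in P_1$ such that in $R\otimes E$
\begin{equation}\label{eq:shape}
\begin{aligned}
\Delta z={}&D^{m-1}A+\Delta D^{m-2}\Big(\sum_ia_iD_i^3e_i+b\sum_iD_i^2(D_{i+1}-D_{i+2})e_i\Big)\\
&+\sum_k\frac{\Delta}{D_k}\Big[\ell_kD^{m-2}(D_i^3e_i-D_j^3e_j)-c_kD^{m-3}(D_i^5e_i-D_j^5e_j)\\
&\qquad\qquad\quad+\tfrac52c_kD^{m-2}(D_i^4e_i-D_j^4e_j)\Big].
\end{aligned}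
\end{equation}
Here $\sum_k$ is over the three cyclic triples $(i,j,k)$.
\end{proposition}

\begin{proof}
The generators in $E\otimes R_{\ge m+2}$ do not contribute in degree $m+1$. So $z$ is a sum of elements of $R_{m+1-d}\,\zeta_d$ with $d\le m+1$ and $\zeta$ one of our vectors. Multiply by $\Delta$. For $\zeta_1,\dots,\zeta_4$ the result lies in $D^mR\otimes E$, because $1$, $D_i$, $D_{jk}$ and $D_jD_kD_{jk}$ divide $\Delta$ (Lemma~\ref{lem:lin}). For $\zeta_5$ and $\zeta_7$ it lies in $D^{m-1}R\otimes E$ when $d\le m$; for $d=m+1$ the coefficient is a rational number, and modulo $D^{m-1}R\otimes E$ we obtain the terms with $a_i$ and $b$. For $\zeta_6^k$ write $\Delta=\frac{\Delta}{D_k}D_k$ and use \eqref{eq:z6}. If $d<m$, the result lies in $D^{m-1}R\otimes E$. If $d=m$, the coefficient is a linear form and we obtain a term with $\ell_k$. If $d=m+1$, it is a number $c_k$, and the last term in \eqref{eq:z6} is absorbed into $\ell_k$. Since $\Delta z$ has degree $m+7$, the part in $D^{m-1}R\otimes E$ is $D^{m-1}A$ with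 $A$ of degree $8$.
\end{proof}

\section{The test element survives}\label{sec:lefschetz}

\begin{lemma}[Lefschetz property]\label{lem:lef}
If $s\ge0$ and $2d+s\le3(r-1)$, then multiplication by $D^s$ is injective on $R_d$. In particular $D^{m-3}:R_{10}\to R_{m+7}$ is injective.
\end{lemma}

\begin{proof}
On $\mathbb Q[x]/(x^r)$ let $\mathsf e$ be multiplication by $x$, $\mathsf hx^k=(2k-r+1)x^k$ and $\mathsf fx^k=k(r-k)x^{k-1}$. Then $[\mathsf h,\mathsf e]=2\mathsf e$, $[\mathsf h,\mathsf f]=-2\mathsf f$, and
\[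
[\mathsf e,\mathsf f]x^k=\big(k(r-k)-(k+1)(r-k-1)\big)x^k=(2k-r+1)x^k ,
\]
so this is an $\mathfrak{sl}_2$-module. Its tensor cube is $R$, with $\mathsf e$ acting as multiplication by $D_1+D_2+D_3=D$ and with $R_d$ as the space of weight $2d-3(r-1)$. In a finite-dimensional $\mathfrak{sl}_2$-module over $\mathbb Q$, $\mathsf e^w$ maps the space of weight $-w$ bijectively onto that of weight $w$, for each integer $w\ge0$. Take $w=3(r-1)-2d\ge s$: since $\mathsf e^w$ is injective on $R_d$, so is $\mathsf e^s$. For $d=10$, $s=m-3$ the condition reads $m+20\le3r$, which is the first half of \eqref{eq:r}.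
\end{proof}

\begin{proposition}\label{prop:T}
$T:=D^{m-2}D_1^2D_2\,e_1$ does not lie in $U$.
\end{proposition}

\begin{proof}
Suppose $T\in U$. Then \eqref{eq:shape} holds with $z=T$. It says $D^{m-3}\Psi=0$ in $R\otimes E$, where
\begin{align*}
\Psi={}&D^2A+D\Delta\Big(\sum_ia_iD_i^3e_i+b\sum_iD_i^2(D_{i+1}-D_{i+2})e_i-D_1^2D_2e_1\Big)\\
&+\sum_k\frac\Delta{D_k}\Big[D\ell_k(D_i^3e_i-D_j^3e_j)-c_k(D_i^5e_i-D_j^5e_j)+\tfrac52c_kD(D_i^4e_i-D_j^4e_j)\Big]
\end{align*}
has degree $10$. By Lemma~\ref{lem:lef}, $\Psi=0$ in $R_{10}\otimes E$, and $R_{10}=P_{10}$ since $r>10$. So $\Psi=0$ is an identity over the polynomial ring $P$, and we can reduce it modulo powers of $D$.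

Let $S=P/(D)\cong\mathbb Q[D_1,D_2]$, a unique factorization domain. In $S$ the forms $D_1,D_2,D_3$ are pairwise linearly independent, hence pairwise non-associate primes, and $D_{12}D_{13}D_{23}=-D_1D_2D_3\ne0$.

\emph{Step 1: $c_1=c_2=c_3=0$.} Modulo $D$, only the terms $-c_k\frac{\Delta}{D_k}(D_i^5e_i-D_j^5e_j)$ survive. As $\frac\Delta{D_k}=D_iD_j\cdot D_{12}D_{13}D_{23}$, cancelling $-D_{12}D_{13}D_{23}$ leaves $\sum_kc_kD_iD_j(D_i^5e_i-D_j^5e_j)=0$ in $S\otimes E$. The coefficients of $e_1,e_2,e_3$ must therefore be equal: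
\[
D_1^6(c_3D_2-c_2D_3)=D_2^6(c_1D_3-c_3D_1)=D_3^6(c_2D_1-c_1D_2).
\]
This form, if nonzero, has degree $7$; but it is divisible by $D_1^6D_2^6$, so it is $0$. Linear independence gives $c_1=c_2=c_3=0$.

\emph{Step 2: contradiction.} Now every term of $\Psi$ is divisible by $D$. Divide $\Psi=0$ by $D$ in $P\otimes E$, reduce modulo $D$ and cancel $D_{12}D_{13}D_{23}$. The result is $p_1=p_2=p_3$ in $S$, where
\begin{align*}
p_1&=D_1^4(a_1D_2D_3+\ell_3D_2-\ell_2D_3)+bD_1^3D_2D_3(D_2-D_3)-D_1^3D_2^2D_3,\\
p_2&=D_2^4(a_2D_1D_3+\ell_1D_3-\ell_3D_1)+bD_2^3D_1D_3(D_3-D_1),\\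
p_3&=D_3^4(a_3D_1D_2+\ell_2D_1-\ell_1D_2)+bD_3^3D_1D_2(D_1-D_2).
\end{align*}
This common form, if nonzero, has degree $6$; but it is divisible by $D_1^3D_2^3D_3^3$, so it is $0$. Cancel $D_3^3$ in $p_3=0$: it follows that $D_3$ divides $bD_1D_2(D_1-D_2)$, which is $-2bD_1^3$ modulo $D_3$, since $D_2=-D_1-D_3$ in $S$. So $b=0$. Cancel $D_1^3$ in $p_1=0$: now $D_1$ divides $D_2^2D_3$, a contradiction.
\end{proof}

The last line is the gain over Section~\ref{sec:two}. Apart from the $b$-terms, which come from $\zeta_7$, the Engel relations contribute multiples of $D_1^4$ to $p_1$, while the test element contributes $D_1^3$ times a form prime to $D_1$. With two strands $D_2\equiv-D_1$ modulo $D$, and this distinction disappears.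

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\begin{proof}[Proof of (a)]
Let $G=\tilde G/U$. By Lemma~\ref{lem:quot} and Proposition~\ref{prop:engel}, $G$ is torsion-free nilpotent of class at most $n+5$ and derived length at most $3$, and it is $(n+1)$-Engel.

We compute in $\tilde G$. Put
\[
v=(g_1,a),\qquad w=((g_2,a),g_3),\qquad u=v*w .
\]
As $V_1$ is abelian, $v=(-g_1)*\alpha g_1=t_1g_1$. Similarly $(g_2,a)=Y$ with $Y=t_2g_2$, and $w=(-Y)*(Y+[Y,g_3])=[Y,g_3]=t_2\,g_2\otimes g_3$, since all further terms repeat an index. For the same reason $u=v+w+\frac12[v,w]$, with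
\[
[v,w]=-t_1t_2\,e_1 .
\]
The elements $v$, $(g_2,a)$, $w=(g_2,a)^{-1}(g_2,a)^{g_3}$ and $u$ lie in $a^{\tilde G}$.

Apply \eqref{eq:iter} and \eqref{eq:c} with $X=u$, $y=a$, $\varepsilon=\delta$ and $l=m-1=n$:
\[
(u,{}_n\,a)=\delta^{m-1}u+Q_{m-1}+C_{m-1}.
\]
Here $C_{m-1}=0$: since $\delta^bu\in V_1+J_2+J_3$ for all $b$, and $V_1$ and $J_2+J_3$ are abelian, $[\delta^bu,\delta^{b+1}u]\in J_3$. Therefore $Q_b$ and $\delta Q_b$ lie in $J_3$, and every bracket in $c_b$ has an entry in the central $J_3$. Next, $\delta^{m-1}v=t_1^mg_1=0$, and $\delta^{m-1}w\in J_2$ has order at least $m>2r-2$, so it is $0$. Hence $\delta^{m-1}u=\frac12t^{m-1}[v,w]$. Finally, since $J_3$ is central, $Q_{m-1}$ is given by \eqref{eq:strand} with $\xi=t_1$, $\eta=t_{23}$, $\tau=t$. So $(u,{}_n\,a)$ is given by \eqref{eq:product}: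
\[
(u,{}_n\,a)=\Big(t^{m-2}t_1\big(1+\tfrac12t_{23}\big)-\tfrac12(t_{23}-t_1)\sum_{b=1}^{m-2}t^{m-2-b}(t_1t_{23})^b\Big)[v,w].
\]
Since $[v,w]$ has order at least $2$, the summands with $b\ge1$ have order at least $(m-2-b)+(2b+1)+2\ge m+2$. Modulo $E\otimes R_{\ge m+2}\subseteq U$ only the lowest part of the first term remains:
\[
(u,{}_n\,a)\equiv-D^{m-2}D_1^2D_2\,e_1=-T .
\]
By Proposition~\ref{prop:T}, $T\notin U$. So $(u,{}_n\,a)\ne1$ in $G$, with $u,a\in a^G$. Thus $a^G$ is not $n$-Engel and $G\notin L(E_n)$. By Proposition~\ref{prop:metab}, $G$ is not metabelian, so its derived length is exactly $3$.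
\end{proof}

\begin{proof}[Proof of (b)]
Let $H$ be the subgroup of $G$ generated by $a,g_1,g_2,g_3$. It is finitely generated, torsion-free, nilpotent and $(n+1)$-Engel. The formulas $u=v*w$, $v=(g_1,a)$ and $w=((g_2,a),g_3)$ show that $u\in a^H$. By Gruenberg's theorem a finitely generated torsion-free nilpotent group is residually a finite $p$-group, for every prime $p$. So for each prime $p$ there is a normal subgroup of $H$ of $p$-power index that does not contain $(u,{}_n\,a)$. The corresponding quotient $\bar H$ is a finite $p$-group. It is generated by $4$ elements, it is $(n+1)$-Engel, and it contains $\bar u\in\bar a^{\bar H}$ with $(\bar u,{}_n\,\bar a)\ne1$. So $\bar H\notin L(E_n)$. Its derived length is at most $3$, and by Proposition~\ref{prop:metab} it is exactly $3$.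
\end{proof}

\begin{remark}
The restriction on $n$ enters only through \eqref{eq:r}. The upper bound $2r\le m$ makes the Engel law automatic in $J_1$ and $J_2$ and gives $t_i^m=t_{jk}^m=0$, hence the clean identities of Lemma~\ref{lem:lin}. The lower bound $3r\ge m+20$ is the Lefschetz condition. The number $20$ in it is $2\cdot10$, where $10$ is the degree of $\Psi$; this degree in turn reflects the factor $\Delta$ used to clear denominators.
\end{remark}

\begin{thebibliography}{1}
\bibitem{talk} \emph{Characterizing The $n$-Engel Property As A Levi-Property}, \texttt{http://faculty.evansville.edu/rm43/publications/monttalk.pdf}.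
\end{thebibliography}

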